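
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Banach Spaces in Which Every Vector Is a Sum of Two Frequently Hypercyclic Vectors}


\begin{abstract}
We show that there are bounded operators $T$ on Banach spaces $X\neq\{0\}$, even on Hilbert space, for which every vector of $X$ is the sum of two frequently hypercyclic vectors of $T$. Examples are the weighted backward shifts on $\ell^p$ with weights $w_n=(\frac{n+1}{n})^{\alpha}$, $\alpha>1/p$. For every operator with this property the norms $\|T^n\|$ grow at most polynomially. For backward shifts on weighted spaces $\ell^p(v)$ and $c_0(v)$ with non-increasing $v$ we characterize the property: $v$ must be doubling, that is, $v_m\le D\,v_{2m}$ for some constant $D$, and summable (for $\ell^p$) or null (for $c_0$). We also show that the norms $\|T^n\|$ may grow like any positive power of $n$, and more slowly than any prescribed rate that tends to infinity.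
\end{abstract}

\section{The question and the results}

\subsection{The question}

Let $X\ne\{0\}$ be a separable Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, and let $T:X\to X$ be a bounded linear operator. A vector $x$ is \emph{hypercyclic} for $T$ if its orbit $\{T^kx:k\ge0\}$ is dense, that is, if the orbit visits every non-empty open set. One can also ask how often it does so. The \emph{lower density} of a set $A\subset\mathbb N_0$ is
\[
\underline{\operatorname{dens}}(A)=\liminf_{N\to\infty}\frac{\operatorname{card}(A\cap[0,N])}{N+1}.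
\]
If this $\liminf$ is a limit $d$, we say that $A$ \emph{has density} $d$. The vector $x$ is \emph{frequently hypercyclic} for $T$ if $\{k\ge0:T^kx\in U\}$ has positive lower density for every non-empty open set $U\subset X$. We write $HC(T)$ and $FHC(T)$ for the sets of hypercyclic and of frequently hypercyclic vectors.

How large are these sets? If $HC(T)$ is non-empty, it is dense, since it contains the orbit of each of its elements (a dense orbit stays dense when finitely many points are removed, as $X$ has no isolated points). It is then a dense $G_\delta$, being the intersection of the open sets $\bigcup_kT^{-k}U$ over a countable base of non-empty sets $U$. By Baire's theorem, for every $x\in X$ the two dense $G_\delta$ sets $HC(T)$ and $x-HC(T)$ meet, and so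
\[
X=HC(T)+HC(T)\qquad\text{whenever } HC(T)\neq\emptyset .
\]
For frequent hypercyclicity this argument is not available: for operators on Banach spaces as above, $FHC(T)$ is of first category, that is, a countable union of nowhere dense sets. But a set of first category can still be large in the additive sense, and it is natural to ask whether
\begin{equation}\label{eq:sum}
X=FHC(T)+FHC(T)=\{y+z:\ y,z\in FHC(T)\}
\end{equation}
can hold. The background is as follows. Under mild conditions on a frequently hypercyclic operator, \eqref{eq:sum} fails. It fails for the multiples $\lambda B$, $|\lambda|>1$, of the backward shift $B(x_0,x_1,\dots)=(x_1,x_2,\dots)$ on $\ell^p$ ($1\le p<\infty$) or $c_0$, and also for the differentiation operator on the Fr\'echet space $H(\mathbb C)$ of entire functions. On the other hand, the translation operator $T:f\mapsto f(\cdot+1)$ does satisfy $H(\mathbb C)=FHC(T)+FHC(T)$. The following question is posed in \cite{FHop}: \emph{is there an operator $T$ on a Banach space $X\neq\{0\}$ for which \eqref{eq:sum} holds?}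

We show that the answer is yes (Theorem~\ref{thm:A} and Corollary~\ref{cor:A}), and we determine exactly which shifts in a natural class have the property (Theorem~\ref{thm:C}).

\subsection{What goes wrong for multiples of the shift}\label{ss:lambda}

The failure for $T=\lambda B$ suggests a negative answer. But the reason for the failure points to the operators that work, so we look at it first.

Let $|\lambda|>1$ and $y\in FHC(\lambda B)$. The visits of the orbit of $y$ to the open unit ball have positive lower density, so there is $\delta\in(0,\frac12)$ with $\underline{\operatorname{dens}}\{n:\|(\lambda B)^ny\|\le1\}>2\delta$. For large $m$ more than $2\delta m$ integers $n\in[0,m]$ satisfy $\|(\lambda B)^ny\|\le1$. Fewer than $\delta m+1\le 2\delta m$ of them lie in $[0,\delta m)$, so there is one with $\delta m\le n\le m$. The coordinate of index $m-n$ of $(\lambda B)^ny$ is $\lambda^ny_m$, hence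
\[
|y_m|\le|\lambda|^{-n}\le|\lambda|^{-\delta m}\qquad\text{for all large }m .
\]
Thus the coordinates of a frequently hypercyclic vector decay geometrically, and so do those of a finite sum of such vectors. The vector $\bigl((m+1)^{-2}\bigr)_{m\ge0}$ is not of this kind, so it is not a finite sum of frequently hypercyclic vectors.

The argument rests on one comparison. Frequent visits force the coordinate $m$ to be carried, by some $n\ge\delta m$, to a position $m-n\le(1-\delta)m$ while staying bounded by $1$ there, and for $\lambda B$ this transport multiplies by the huge factor $|\lambda|^{n}$. If moving a coordinate from $m$ down to a fixed fraction of $m$ costs only a \emph{bounded} factor, the obstruction disappears. We shall see that a construction then takes its place.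

\subsection{Setting and results}

It is convenient to put the weights into the space and not into the shift. Let $v=(v_m)_{m\ge0}$ be a non-increasing sequence of positive numbers with $\sup_mv_m/v_{m+1}<\infty$; we call such a sequence an \emph{admissible weight}. Let $X$ be one of the Banach spaces
\begin{align*}
\ell^p(v)&=\Bigl\{x\in\mathbb K^{\mathbb N_0}:\ \|x\|^p=\sum_m|x_m|^pv_m<\infty\Bigr\}\quad(1\le p<\infty),\\
c_0(v)&=\bigl\{x\in\mathbb K^{\mathbb N_0}:\ |x_m|v_m\to0\bigr\},\qquad \|x\|=\sup_m|x_m|v_m .
\end{align*}
From now on $B$ denotes the shift $B(x_m)_{m\ge0}=(x_{m+1})_{m\ge0}$ on $X$. Put $q=p$ for $\ell^p(v)$ and $q=1$ for $c_0(v)$, and let $e_m$ be the unit sequences. Then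
\begin{equation}\label{eq:norms}
\|e_m\|^q=v_m,\qquad |x_m|^qv_m\le\|x\|^q\quad(x\in X),\qquad \|B^n\|^q=\sup_{m\ge0}\frac{v_m}{v_{m+n}} .
\end{equation}
For the last formula, ``$\le$'' holds because $B^nx$ has the coordinate $x_{m+n}$ at the place $m$, with weight $v_m$ instead of $v_{m+n}$, and ``$\ge$'' follows from $B^ne_{m+n}=e_m$. In particular $B$ is bounded. The finitely supported sequences are dense in $X$, and $X$ is separable.

Two conditions on $v$ will matter. The \emph{size condition} is
\begin{equation}\label{eq:size}
\sum_mv_m<\infty\ \text{ if }X=\ell^p(v),\qquad v_m\to0\ \text{ if }X=c_0(v),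
\end{equation}
which says that the constant sequence $(1,1,1,\dots)$ lies in $X$. The weight $v$ is \emph{doubling} if there is a constant $D$ with
\[
v_m\le D\,v_{2m}\qquad(m\ge0).
\]
This is the bounded cost of moving from $2m$ to $m$ that Section~\ref{ss:lambda} asks for.

\begin{theorem}\label{thm:A}
Let $v$ be a doubling admissible weight satisfying the size condition \eqref{eq:size}. Then $X=FHC(B)+FHC(B)$ for the shift $B$ on $X$.
\end{theorem}

\begin{corollary}\label{cor:A}
Let $1\le p<\infty$ and $\alpha>1/p$. The weighted backward shift $B_we_0=0$, $B_we_n=w_ne_{n-1}$ $(n\ge1)$ on $\ell^p$ with $w_n=\bigl(\frac{n+1}n\bigr)^{\alpha}$ satisfies $\ell^p=FHC(B_w)+FHC(B_w)$. For $p=2$ this is an operator on Hilbert space.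
\end{corollary}

\begin{proof}
Let $v_m=(m+1)^{-\alpha p}$. Since $\alpha p>1$, $v$ is summable. Moreover $v_m/v_{m+1}\le2^{\alpha p}$ and $v_m/v_{2m}=\bigl(\frac{2m+1}{m+1}\bigr)^{\alpha p}\le2^{\alpha p}$, so Theorem~\ref{thm:A} applies to $\ell^p(v)$. The map $J:x\mapsto(v_m^{1/p}x_m)_m$ is a linear isometry of $\ell^p(v)$ onto $\ell^p$. We have $JBJ^{-1}e_0=0$ and $JBJ^{-1}e_n=(v_{n-1}/v_n)^{1/p}e_{n-1}=w_ne_{n-1}$ for $n\ge1$. Hence $JBJ^{-1}=B_w$, and $J$ maps $FHC(B)$ onto $FHC(B_w)$.
\end{proof}

For $s\ge1$ let $\Sigma_s(T)=\{y_1+\dots+y_s:\ y_1,\dots,y_s\in FHC(T)\}$ be the $s$-fold sum of $FHC(T)$. The next result is the general form of the obstruction found in Section~\ref{ss:lambda}. Here the spectral radius is $\lim_n\|T^n\|^{1/n}$.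

\begin{theorem}\label{thm:B}
Let $T$ be a bounded operator on a separable Banach space $X\ne\{0\}$. Suppose that for some $s\ge1$ the set $\Sigma_s(T)$ is not of first category; in particular, this holds if $X=FHC(T)+FHC(T)$. Then $\|T^n\|=O(n^\gamma)$ for some $\gamma<\infty$, and the spectral radius of $T$ is $1$.
\end{theorem}

For our shifts, the construction behind Theorem~\ref{thm:A} and the obstruction behind Theorem~\ref{thm:B} meet in an exact criterion.

\begin{theorem}\label{thm:C}
Let $v$ be an admissible weight, and let $B$ be the shift on $X=\ell^p(v)$ or $X=c_0(v)$. The following are equivalent: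
\begin{enumerate}
\item[(1)] $X=FHC(B)+FHC(B)$;
\item[(2)] for some $s\ge1$ the $s$-fold sum $\Sigma_s(B)$ is not of first category;
\item[(3)] $v$ is doubling and satisfies the size condition \eqref{eq:size}.
\end{enumerate}
\end{theorem}

So there is an alternative: either two summands suffice for every vector, or for every $s$ the sums of $s$ frequently hypercyclic vectors form a set of first category. Finally, the growth allowed by Theorem~\ref{thm:B} occurs with every positive exponent, while slow growth is no obstruction.

\begin{proposition}\label{prop:D}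
\textup{(i)} For every $\alpha>0$ there are a Banach space $X$ and an operator $T$ on $X$ with $X=FHC(T)+FHC(T)$ and $\|T^n\|=(n+1)^\alpha$ for all $n\ge0$.

\textup{(ii)} For every $\varphi:\mathbb N_0\to(0,\infty)$ with $\varphi(n)\to\infty$ there are a Banach space $X$ and an operator $T$ on $X$ with $X=FHC(T)+FHC(T)$ and $\|T^n\|\le\varphi(n)$ for all large $n$.
\end{proposition}

The norms cannot stay bounded, of course: if $\sup_n\|T^n\|<\infty$, all orbits are bounded and $T$ is not even hypercyclic.

\section{The idea in one example}\label{sec:idea}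

Consider the Hilbert space $\ell^2(v)$ with $v_m=(m+1)^{-2}$, let $f\in FHC(B)$, and let $x$ be an arbitrary vector. The simplest decomposition $x=f+(x-f)$ has one good summand, but nothing is known about $B^n(x-f)=B^nx-B^nf$. So we let the two summands take turns: on some coordinates $y$ equals $f$ and $z$ equals $x-f$, on the others it is the opposite. At time $n$ only the coordinates $m\ge n$ are still present. When does $B^ny$ look like $B^nf$?

Suppose that $y=f$ on the coordinates $4,\dots,15$, and let $g=y-f$, which vanishes there. Take $n\in\{4,5,6,7\}$. The coordinates below $n$ have been shifted out, so only coordinates of $g$ with index $m\ge16>2n$ survive. Such a coordinate is moved to $m-n\ge m/2$, where the weight is $(m-n+1)^{-2}\le4(m+1)^{-2}$. Hence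
\[
\|B^ng\|^2=\sum_{m\ge16}\frac{|g_m|^2}{(m-n+1)^2}\le4\sum_{m\ge16}\frac{|g_m|^2}{(m+1)^2},
\]
which is, up to the factor $4$, a tail of the convergent series for $\|g\|^2$. Nothing in this depends on the numbers $4$ and $16$. If $y=f$ on $[4^j,4^{j+1})$, then at all times $n\in[4^j,2\cdot4^j)$ we have $\|B^ny-B^nf\|^2\le4\sum_{m\ge4^{j+1}}|g_m|^2v_m$, and this bound tends to $0$ as $j$ grows. Whatever $x$ does on the other blocks, its influence on $y$ is negligible at these times.

We therefore give the block $[4^j,4^{j+1})$ to $y$ for odd $j$ and to $z$ for even $j$ (Figure~\ref{fig:blocks}). Each of $y$ and $z$ then imitates $f$ during a positive proportion of all times, and it remains to choose $f$ so that it makes its visits \emph{during these times}. That the visits of $f$ have positive lower density does not suffice for this, because a set of positive lower density may avoid all the windows given to $y$; the union of the windows given to $z$ is such a set. But if the visits of $f$ have a positive density as a limit, they must fall into the windows. The next section provides such an $f$.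

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\foreach \j in {0,2,4} {
  \fill[gray!30] (2.2*\j,1.2) rectangle (2.2*\j+2.2,1.7);
  \node at (2.2*\j+1.1,1.45) {$x-f$};
  \node at (2.2*\j+1.1,0.35) {$f$};
  \draw[line width=2.5pt] (2.2*\j,0) -- (2.2*\j+1.1,0);
}
\foreach \j in {1,3} {
  \fill[gray!30] (2.2*\j,0.1) rectangle (2.2*\j+2.2,0.6);
  \node at (2.2*\j+1.1,0.35) {$x-f$};
  \node at (2.2*\j+1.1,1.45) {$f$};
  \draw[line width=2.5pt] (2.2*\j,1.1) -- (2.2*\j+1.1,1.1);
}
\foreach \j in {0,1,2,3,4} {
  \draw (2.2*\j,1.2) rectangle (2.2*\j+2.2,1.7);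
  \draw (2.2*\j,0.1) rectangle (2.2*\j+2.2,0.6);
}
\foreach \j in {0,1,2,3,4,5} {
  \node at (2.2*\j,-0.4) {$4^{\j}$};
}
\node at (-0.5,1.45) {$y$};
\node at (-0.5,0.35) {$z$};
\end{tikzpicture}
\caption{The two summands of $x=y+z$ on the coordinates $1\le m<4^5$, drawn on a logarithmic scale. On each block $[4^j,4^{j+1})$ one summand equals $f$ and the other equals $x-f$, with alternating roles. The thick bars mark the windows of times $n\in[4^j,2\cdot4^j)$ during which the orbit of the summand above the bar follows the orbit of $f$, with an error that tends to $0$ as $j\to\infty$.}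
\label{fig:blocks}
\end{figure}

\section{A vector whose visits have a density}

Doubling is not needed in this section; only the size condition is. The vector $f$ will be a typical sequence of independent random variables: for these, $B$ acts as a Bernoulli shift, and the ergodic theorem gives the visits a density. The first point is to choose the common law of the coordinates so that the random sequence lies in $X$. In $c_0(v)$, when $v_m\to0$ slowly, this needs a law with thin tails.

\begin{lemma}\label{lem:law}
Let $v$ be an admissible weight satisfying the size condition \eqref{eq:size}. There is a probability measure $\rho$ on $\mathbb K$ that gives positive mass to every non-empty open set, such that a sequence $(\xi_m)_{m\ge0}$ of independent random variables with law $\rho$ belongs to $X$ almost surely.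
\end{lemma}

\begin{proof}
Let $(q_i)_{i\ge1}$ be a dense sequence in $\mathbb K$. For numbers $0<a_i\le1$ let $\rho=\kappa\sum_{i\ge1}2^{-i}a_i\delta_{q_i}$, where $\delta_{q_i}$ is the unit mass at $q_i$ and $\kappa>0$ makes $\rho$ a probability measure. Every non-empty open set contains some $q_i$ and has positive mass. It remains to choose $a_i$. We write $P$ for probability and $\mathbb E$ for expectation.

\emph{Case $X=\ell^p(v)$.} Let $a_i=1/(1+|q_i|^p)$. Then $\mathbb E|\xi_0|^p=\kappa\sum_i2^{-i}a_i|q_i|^p\le\kappa$, so $\mathbb E\sum_m|\xi_m|^pv_m=\mathbb E|\xi_0|^p\sum_mv_m<\infty$ and $\sum_m|\xi_m|^pv_m<\infty$ almost surely.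

\emph{Case $X=c_0(v)$.} For $\varepsilon>0$ let $N_i(\varepsilon)=\operatorname{card}\{m:|q_i|v_m\ge\varepsilon\}$, which is finite because $v_m\to0$. Let $a_i=1/(1+N_i(1/i))$. Exchanging the order of summation,
\[
\sum_mP(|\xi_m|v_m\ge\varepsilon)=\kappa\sum_i2^{-i}a_iN_i(\varepsilon).
\]
If $i\ge1/\varepsilon$, then $N_i(\varepsilon)\le N_i(1/i)$, and the $i$-th term of the sum on the right is at most $2^{-i}$; the finitely many other terms are finite. So the series converges, and by the Borel--Cantelli lemma, almost surely $|\xi_m|v_m<\varepsilon$ for all large $m$. Applying this to $\varepsilon=1,\frac12,\frac13,\dots$ gives $|\xi_m|v_m\to0$ almost surely.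
\end{proof}

\begin{proposition}\label{prop:f}
Let $v$ be an admissible weight satisfying the size condition \eqref{eq:size}. There is $f\in X$ such that for every non-empty open set $W\subset X$ there is a set $A\subset\mathbb N_0$ that has a density $d>0$ and satisfies $B^nf\in W$ for all $n\in A$. In particular $f\in FHC(B)$.
\end{proposition}

\begin{proof}
Let $\rho$ be as in Lemma~\ref{lem:law}, let $P=\rho^{\otimes\mathbb N_0}$ be the product measure on $\Omega=\mathbb K^{\mathbb N_0}$, and let $\sigma(\omega_m)_m=(\omega_{m+1})_m$. The map $\sigma$ preserves $P$. It is ergodic: if $\sigma^{-1}(G)=G$, then $G=\sigma^{-n}(G)$ depends only on the coordinates of index at least $n$, for every $n$, so $P(G)\in\{0,1\}$ by Kolmogorov's zero--one law.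

Extend the norm of $X$ to $\Omega$, with values in $[0,\infty]$, by the same sum or supremum. It is a Borel function, because the coordinates are continuous on $\Omega$. Hence $\ell^p(v)=\{\omega:\|\omega\|<\infty\}$ is a Borel set in $\Omega$. So is $c_0(v)=\{\omega:|\omega_m|v_m\to0\}$, since convergence to $0$ is expressed by countably many conditions on the coordinates. Therefore the balls $V(u,\varepsilon)=\{\omega\in X:\|\omega-u\|<\varepsilon\}$ are Borel sets in $\Omega$ as well. We have $P(X)=1$, and $\sigma=B$ on $X$. Let $\mathcal V$ be the countable family of those $V(u,\varepsilon)$ for which $\varepsilon>0$ is rational and $u$ is finitely supported with entries in a fixed countable dense subset of $\mathbb K$. Every non-empty open subset of $X$ contains a member of $\mathcal V$.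

\emph{Each $V(u,\varepsilon)\in\mathcal V$ has positive measure.} For $\omega\in\Omega$ let $\omega_{>L}$ be $\omega$ with the coordinates $0,\dots,L$ replaced by $0$. Since $\|\omega_{>L}\|\to0$ as $L\to\infty$ for every $\omega\in X$, and $P(X)=1$, we can fix $L$, beyond the support of $u$, with $P(\|\omega_{>L}\|<\varepsilon/2)>0$. The triangle inequality and the independence of the coordinates give
\[
P(V(u,\varepsilon))\ \ge\ P\Bigl(\Bigl\|\sum_{i\le L}(\omega_i-u_i)e_i\Bigr\|<\frac\varepsilon2\Bigr)\cdot P\Bigl(\|\omega_{>L}\|<\frac\varepsilon2\Bigr).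
\]
The first factor is positive because it is the $\rho^{\otimes(L+1)}$-measure of an open subset of $\mathbb K^{L+1}$ that contains $(u_0,\dots,u_L)$, and $\rho$ gives positive mass to all non-empty open sets.

By Birkhoff's ergodic theorem, for each $V\in\mathcal V$ and almost every $\omega$, the averages $\frac1N\sum_{n<N}1_V(\sigma^n\omega)$ converge to $P(V)$. As $\mathcal V$ is countable and $P(X)=1$, there is one $f\in X$ for which this holds for all $V\in\mathcal V$. Given $W$, choose $V\in\mathcal V$ with $V\subset W$ and take $A=\{n:B^nf\in V\}$, which has density $d=P(V)>0$.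
\end{proof}

\section{Alternating blocks: proof of Theorem~\ref{thm:A}}

The estimate of Section~\ref{sec:idea} holds for every doubling weight. For $S\subset\mathbb N_0$ and $x\in\mathbb K^{\mathbb N_0}$ we write $1_Sx$ for the sequence that equals $x$ on $S$ and $0$ elsewhere; $1_{[2n,\infty)}x$ is understood with $S=[2n,\infty)\cap\mathbb N_0$.

\begin{lemma}\label{lem:gap}
Let $v$ be an admissible weight that is doubling with constant $D$, let $n\ge1$, and let $g\in X$ satisfy $g_m=0$ for $n\le m<2n$. Then $\|B^ng\|^q\le D\,\|1_{[2n,\infty)}g\|^q$.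
\end{lemma}

\begin{proof}
Only the coordinates $g_m$ with $m\ge2n$ contribute to $B^ng$. For these, $m-n\ge m/2$, so $m-n\ge\lceil m/2\rceil$. Since $v$ is non-increasing and doubling, and since $2\lceil m/2\rceil\ge m$,
\[
v_{m-n}\le v_{\lceil m/2\rceil}\le D\,v_{2\lceil m/2\rceil}\le D\,v_m .
\]
In $\ell^p(v)$ we get $\|B^ng\|^p=\sum_{m\ge2n}|g_m|^pv_{m-n}\le D\sum_{m\ge2n}|g_m|^pv_m$, and in $c_0(v)$ we get $\|B^ng\|=\sup_{m\ge2n}|g_m|v_{m-n}\le D\sup_{m\ge2n}|g_m|v_m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $j\ge0$ let $I_j=[4^j,4^{j+1})\cap\mathbb N_0$ be the blocks and $J_j=[4^j,2\cdot4^j)\cap\mathbb N_0$ the windows, and put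
\[
E=\{0\}\cup\bigcup_{j\text{ even}}I_j,\qquad O=\bigcup_{j\text{ odd}}I_j,\qquad J_E=\bigcup_{j\text{ even}}J_j,\qquad J_O=\bigcup_{j\text{ odd}}J_j .
\]
The sets $E$ and $O$ form a partition of $\mathbb N_0$. Let $f$ be the vector of Proposition~\ref{prop:f}, let $x\in X$ be arbitrary, and define
\[
y=f+1_E(x-2f),\qquad z=f+1_O(x-2f).
\]
Thus $y=f$ on $O$ and $y=x-f$ on $E$, while for $z$ the roles are exchanged. Both vectors lie in $X$, and $y+z=2f+(x-2f)=x$. We show that $y\in FHC(B)$.

\emph{The orbit of $y$ follows that of $f$ along $J_O$.} Let $g=y-f=1_E(x-2f)$, and let $n\in J_j$ with $j$ odd. Then $4^j\le n$ and $2n<4^{j+1}$, so $[n,2n)\cap\mathbb N_0\subset I_j\subset O$, and $g$ vanishes there. Lemma~\ref{lem:gap} gives $\|B^ng\|^q\le D\,\|1_{[2n,\infty)}g\|^q$, and the right side tends to $0$ as $n\to\infty$ because $g\in X$. Hence $\|B^ny-B^nf\|\to0$ as $n\to\infty$ in $J_O$.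

\emph{Visits.} Let $U\subset X$ be open and non-empty. Choose an open ball $W\subset U$ with center $u$ and radius $\varepsilon$ such that the ball with center $u$ and radius $2\varepsilon$ also lies in $U$. By Proposition~\ref{prop:f} there is a set $A$ with a density $d>0$ such that $B^nf\in W$ for $n\in A$. By the previous step $B^ny\in U$ for all but finitely many $n\in A\cap J_O$, so it suffices to show that $A\cap J_O$ has positive lower density. Because the density of $A$ is a limit,
\[
\operatorname{card}(A\cap J_j)=\operatorname{card}(A\cap[0,2\cdot4^j))-\operatorname{card}(A\cap[0,4^j))=d\,4^j+o(4^j)\ge\frac d2\,4^j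
\]
for large $j$. Given a large $N$, let $j$ be the largest odd integer with $2\cdot4^j\le N+1$. Then $J_j\subset[0,N]$ and $N+1<2\cdot4^{j+2}=32\cdot4^j$, so
\[
\frac{\operatorname{card}(A\cap J_O\cap[0,N])}{N+1}\ \ge\ \frac{\frac d2\,4^j}{32\cdot4^j}=\frac d{64}.
\]
Hence $y\in FHC(B)$. For $z$, the difference $z-f=1_O(x-2f)$ vanishes on $E\supset I_j$ for even $j$, so the first step gives $\|B^nz-B^nf\|\to0$ along $J_E$. The counting is the same with ``odd'' replaced by ``even''. Hence $z\in FHC(B)$, and $x=y+z$.
\end{proof}

\section{Sums force polynomial growth: proof of Theorem~\ref{thm:B}}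

We return to a general operator $T$. In Section~\ref{ss:lambda} the number $\delta$ depended on the vector $y$. To obtain a statement about $\|T^n\|$ we need one $\delta$ for many vectors. This is what the category hypothesis provides, once $FHC(T)$ is covered by countably many sets on each of which the frequency of visits to the unit ball is uniform. For $k\ge1$ let
\[
F_k=\Bigl\{y\in X:\ \operatorname{card}\{0\le n\le N:\|T^ny\|\le1\}\ge\frac{N+1}k\ \text{ for all }N\ge k\Bigr\}.
\]
As before, $V(u,r)$ denotes the open ball in $X$ with center $u$ and radius $r$.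

\begin{lemma}\label{lem:uniform}
\textup{(a)} Suppose that $\Sigma_s(T)$ is not of first category. Then there are $k\ge1$, $u\in X$ and $r>0$ such that the $s$-fold sum $S_k=F_k+\dots+F_k$ is dense in the ball $V(u,r)$, that is, $V(u,r)\subset\overline{S_k}$.

\textup{(b)} Let $y\in F_k$, $\delta=\frac1{2k}$ and $N\ge2k$. There is an integer $0\le n\le N$ with
\[
N-n\le\lfloor(1-\delta)N\rfloor\qquad\text{and}\qquad\|T^ny\|\le1 .
\]
\end{lemma}

\begin{proof}
(a) We have $F_k\subset F_{k+1}$. If $y\in FHC(T)$, its visits to the open unit ball have positive lower density, so for some $c>0$ and $N_0$ there are at least $c(N+1)$ of them in $[0,N]$ for all $N\ge N_0$, and $y\in F_k$ as soon as $k\ge\max(N_0,1/c)$. So $FHC(T)\subset\bigcup_kF_k$, and since the $F_k$ increase, $\Sigma_s(T)\subset\bigcup_kS_k$. As $\Sigma_s(T)$ is not of first category, some $S_k$ is not nowhere dense, that is, its closure contains an open ball.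

(b) The number of integers in $[0,\delta N)$ is less than $\delta N+1=\frac N{2k}+1\le\frac Nk<\frac{N+1}k$. By the definition of $F_k$, some integer $n\in[\delta N,N]$ satisfies $\|T^ny\|\le1$. For this $n$ the integer $N-n$ is at most $(1-\delta)N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $X=FHC(T)+FHC(T)$, the hypothesis holds with $s=2$ by Baire's theorem. In general, take $k,u,r$ from Lemma~\ref{lem:uniform}(a), let $\delta=\frac1{2k}$, and put $M_N=\max_{0\le j\le N}\|T^j\|$.

\emph{One step.} Let $N\ge2k$. Let $x=y_1+\dots+y_s$ with $y_i\in F_k$, and let $n_i$ be the integer given by Lemma~\ref{lem:uniform}(b) for $y_i$. The $n_i$ depend on $x$, but the resulting bound does not: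
\[
\|T^Nx\|\le\sum_{i=1}^s\|T^{N-n_i}\|\,\|T^{n_i}y_i\|\le s\,M_{\lfloor(1-\delta)N\rfloor}.
\]
By density of $S_k$ and continuity of $T^N$ this holds for all $x\in V(u,r)$. If $\|h\|<r$, then
\[
\|T^Nh\|\le\|T^N(u+h)\|+\|T^Nu\|\le2s\,M_{\lfloor(1-\delta)N\rfloor}.
\]
Hence
\begin{equation}\label{eq:step}
\|T^N\|\le C\,M_{\lfloor(1-\delta)N\rfloor}\qquad(N\ge2k),\qquad C=\max(1,2s/r).
\end{equation}

\emph{From $\|T^N\|$ to $M_N$.} Let $N\ge N_1:=\lceil2k/(1-\delta)\rceil$ and $0\le n\le N$. If $n\le(1-\delta)N$, then $\|T^n\|\le M_{\lfloor(1-\delta)N\rfloor}$. If $n>(1-\delta)N\ge2k$, then \eqref{eq:step} gives $\|T^n\|\le C\,M_{\lfloor(1-\delta)n\rfloor}\le C\,M_{\lfloor(1-\delta)N\rfloor}$. As $C\ge1$,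
\[
M_N\le C\,M_{\lfloor(1-\delta)N\rfloor}\qquad(N\ge N_1).
\]

\emph{Iteration.} Start from $N\ge N_1$ and apply this inequality until the index is below $N_1$. After $i$ steps the index is at most $(1-\delta)^iN$, so at most $1+\log N/\log\frac1{1-\delta}$ steps are needed, and
\[
M_N\le C\,M_{N_1}\,N^{\gamma},\qquad\gamma=\frac{\log C}{\log\frac1{1-\delta}} .
\]
Thus $\|T^n\|=O(n^\gamma)$, and the spectral radius is at most $1$. If it were less than $1$, then $\|T^n\|\to0$, all orbits would be bounded, and no orbit would be dense in $X\ne\{0\}$. Then $FHC(T)$ and $\Sigma_s(T)$ would be empty, contrary to the hypothesis. So the spectral radius is $1$.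
\end{proof}

For the multiples $\lambda B$, $|\lambda|>1$, of the backward shift on $\ell^p$ or $c_0$ we have $\|(\lambda B)^n\|=|\lambda|^n$. Theorem~\ref{thm:B} thus sharpens the conclusion of Section~\ref{ss:lambda}: every $\Sigma_s(\lambda B)$ is of first category.

\section{The criterion for shifts: proof of Theorem~\ref{thm:C}}

(3)$\Rightarrow$(1) is Theorem~\ref{thm:A}, and (1)$\Rightarrow$(2) follows from Baire's theorem with $s=2$. It remains to prove (2)$\Rightarrow$(3). The size condition needs only a single frequently hypercyclic vector.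

\begin{lemma}\label{lem:size}
Let $v$ be an admissible weight. If $FHC(B)\ne\emptyset$, then $v$ satisfies the size condition \eqref{eq:size}.
\end{lemma}

\begin{proof}
Let $y\in FHC(B)$. The set $\{w\in X:|w_0-1|<\frac12\}$ is open and non-empty, and $(B^ny)_0=y_n$. So there is a set $A$ of positive lower density with $|y_n|\ge\frac12$ for $n\in A$.

In $c_0(v)$ we have $|y_n|v_n\to0$, so $v_n\to0$ along the infinite set $A$, and then along $\mathbb N_0$ by monotonicity.

In $\ell^p(v)$ we have $\sum_{n\in A}v_n\le2^p\|y\|^p<\infty$. Let $a_1<a_2<\cdots$ be the elements of $A$. Since $A$ has positive lower density, counting its elements up to $a_i$ shows that $i\ge c(a_i+1)$ for some $c>0$ and all $i\ge i_0$, say. Fix an integer $K\ge1/c$. For $i\ge i_0$ we get $a_i\le Ki$, so $v_{Ki}\le v_{a_i}$, and hence $\sum_{i\ge i_0}v_{Ki}<\infty$. By monotonicity $\sum_{m\ge Ki_0}v_m\le K\sum_{i\ge i_0}v_{Ki}<\infty$.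
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, \textup{(2)}$\Rightarrow$\textup{(3)}]
By (2), $FHC(B)$ is not empty, and Lemma~\ref{lem:size} gives the size condition.

For the doubling condition we use Lemma~\ref{lem:uniform} for $T=B$, but instead of norms of powers we follow one coordinate. (The bound of Theorem~\ref{thm:B} itself is too weak here: by \eqref{eq:norms} it only gives $v_m\le Cm^{\gamma q}v_{2m}$ for $m\ge1$.) Let $s$ be as in (2), let $k,u,r$ be as in Lemma~\ref{lem:uniform}(a), and let $\delta=\frac1{2k}$. Let $m\ge2k$ and $y\in F_k$. Lemma~\ref{lem:uniform}(b) with $N=m$ gives $n\le m$ with $m-n\le\lfloor(1-\delta)m\rfloor$ and $\|B^ny\|\le1$. The coordinate of index $m-n$ of $B^ny$ is $y_m$, so by \eqref{eq:norms} and monotonicity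
\[
|y_m|\le v_{m-n}^{-1/q}\le v_{\lfloor(1-\delta)m\rfloor}^{-1/q}.
\]
Hence $|x_m|\le s\,v_{\lfloor(1-\delta)m\rfloor}^{-1/q}$ for all $x\in S_k$, and by density, since $x\mapsto x_m$ is continuous, for all $x\in V(u,r)$. On the other hand $V(u,r)$ contains vectors whose $m$-th coordinates are far apart: since $\|e_m\|=v_m^{1/q}$, it contains $u\pm te_m$ whenever $0\le t<r\,v_m^{-1/q}$. For these,
\[
2t=|(u_m+t)-(u_m-t)|\le2s\,v_{\lfloor(1-\delta)m\rfloor}^{-1/q}.
\]
Letting $t$ increase to $r\,v_m^{-1/q}$ we obtain
\begin{equation}\label{eq:almostdoubling}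
v_{\lfloor(1-\delta)m\rfloor}\le C'\,v_m\qquad(m\ge2k),\qquad C'=(s/r)^q .
\end{equation}

This is doubling with the factor $1-\delta$ in place of $\frac12$, and iteration gives the rest. Choose $Q$ with $(1-\delta)^Q\le\frac12$, and put $N_0=2m$, $N_{i+1}=\lfloor(1-\delta)N_i\rfloor$. Then $N_Q\le(1-\delta)^Q\,2m\le m$. For large $m$ the numbers $N_0,\dots,N_{Q-1}$ are all at least $2k$, because $Q$ is fixed. Applying \eqref{eq:almostdoubling} $Q$ times,
\[
v_m\le v_{N_Q}\le C'^{\,Q}\,v_{N_0}=C'^{\,Q}\,v_{2m}
\]
for all large $m$. Enlarging the constant takes care of the finitely many remaining $m$. So $v$ is doubling.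
\end{proof}

\begin{remark}
The two conditions in (3) play different roles. By Proposition~\ref{prop:f} and Lemma~\ref{lem:size}, the size condition holds exactly when $B$ has a frequently hypercyclic vector. Doubling is the additional requirement for sums. Neither condition implies the other on $\ell^p(v)$: the weight $v_m=2^{-m}$ is summable but not doubling, since $v_m/v_{2m}=2^m$, while $v_m=1/(m+1)$ is doubling but not summable.
\end{remark}

\section{The growth of the powers: proof of Proposition~\ref{prop:D}}

\begin{proof}[Proof of Proposition~\ref{prop:D}]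
(i) Choose $p\ge1$ with $\alpha p>1$ and let $T=B$ on $X=\ell^p(v)$ with $v_m=(m+1)^{-\alpha p}$. We checked in the proof of Corollary~\ref{cor:A} that Theorem~\ref{thm:A} applies. By \eqref{eq:norms},
\[
\|B^n\|^p=\sup_m\Bigl(\frac{m+n+1}{m+1}\Bigr)^{\alpha p}=(n+1)^{\alpha p},
\]
the supremum being attained at $m=0$.

(ii) On $\ell^p(v)$ the weight must be summable, so we work on $c_0(v)$, where $v$ may tend to $0$ as slowly as we like. Choose integers $0=t_0<t_1<t_2<\cdots$ such that the differences $t_{i+1}-t_i$ are non-decreasing and $\varphi(n)\ge i+2$ for all $n\ge t_i$, $i\ge1$; this is possible because $\varphi(n)\to\infty$. Let $u$ be the continuous function on $[0,\infty)$ that is linear on each $[t_i,t_{i+1}]$ and satisfies $u(t_i)=1+i$. Its slopes $1/(t_{i+1}-t_i)$ are positive and non-increasing, so $u$ is increasing, unbounded and concave, with $u(0)=1$. Concavity gives $u(m+n)-u(m)\le u(n)-u(0)$, that is,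
\begin{equation}\label{eq:concave}
u(m+n)\le u(m)+u(n)-1\qquad(m,n\ge0).
\end{equation}
Let $v_m=1/u(m)$. This sequence is non-increasing and tends to $0$. By \eqref{eq:concave}, $u(2m)\le2u(m)$, so $v$ is doubling with $D=2$. Since $u\ge1$, \eqref{eq:concave} also gives
\[
\frac{v_m}{v_{m+n}}=\frac{u(m+n)}{u(m)}\le1+\frac{u(n)-1}{u(m)}\le u(n),
\]
with equality for $m=0$. For $n=1$ this shows that $v$ is admissible. For general $n$, \eqref{eq:norms} with $q=1$ shows that the shift $B$ on $X=c_0(v)$ satisfies $\|B^n\|=u(n)$. By Theorem~\ref{thm:A}, $X=FHC(B)+FHC(B)$. Finally, if $t_i\le n\le t_{i+1}$ with $i\ge1$, then $\|B^n\|=u(n)\le u(t_{i+1})=i+2\le\varphi(n)$. So $T=B$ satisfies $\|T^n\|\le\varphi(n)$ for all $n\ge t_1$.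
\end{proof}

\begin{thebibliography}{1}
\bibitem{FHop}
\emph{Frequently Hypercyclic Operators: Recent Advances and Open Problems},
\url{https://orbi.umons.ac.be/bitstream/20.500.12907/5747/1/freq_hyperc_op.pdf}.
\end{thebibliography}

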